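# A JB-algebra of complex type whose bidual is not the self-adjoint part of a von Neumann algebra

All JB-algebras and all $C^*$-algebras in these notes are unital. We write $[x,y]=xy-yx$ and $x\circ y=\frac12(xy+yx)$ for operators.

## 1. One algebra that answers two questions

**Theorem 1.** There is a JB-algebra $A$ of complex type such that $A^{**}$ is not Jordan isomorphic to the self-adjoint part of any unital $C^*$-algebra (in particular of any von Neumann algebra), and the state space of $A$ is not affinely isomorphic to the state space of any unital $C^*$-algebra.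

Let us unpack this.

**Definition (JB-algebra).** A JB-algebra is a real Banach space $A$ that is a Jordan algebra with identity $1$ and product $a\circ b$, such that $\|a\circ b\|\le\|a\|\|b\|$, $\|a^2\|=\|a\|^2$ and $\|a^2\|\le\|a^2+b^2\|$.

A norm-closed real linear subspace of $B(H)_{\rm sa}$ that contains $1$ and is closed under $a\circ b=\frac12(ab+ba)$ is a JB-algebra. So the self-adjoint part of a $C^*$-algebra is one, and so is $M_2(\mathbb R)_{\rm sa}$, the real symmetric $2\times2$ matrices. A Jordan homomorphism is a linear map that preserves $\circ$, and a Jordan isomorphism is a linear bijection that preserves $\circ$. We write $U_xy=2x\circ(x\circ y)-x^2\circ y$; for operators this is $xyx$.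

**Definition (states).** A state of $A$ is a positive linear functional $\varrho$ with $\varrho(1)=1$. The states form a $w^*$-compact convex set $K$, and the pure states are its extreme points. Two state spaces are affinely isomorphic if there is an affine bijection between them. It need not be $w^*$-continuous.

**Definition (complex type).** A dense concrete representation of $A$ is a Jordan homomorphism $\pi:A\to B(H)_{\rm sa}$ whose image is weakly dense in $B(H)_{\rm sa}$. It is associated with the pure state $\varrho$ if $\varrho=\omega_\xi\circ\pi$ for a unit vector $\xi\in H$, where $\omega_\xi(T)=\langle T\xi,\xi\rangle$. The algebra $A$ is of complex type if every pure state of $A$ has an associated dense concrete representation on a *complex* Hilbert space.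

The self-adjoint part of a $C^*$-algebra is of complex type, by the GNS construction. The algebra $M_2(\mathbb R)_{\rm sa}$ is not. Its dimension is $3$, so a dense concrete representation $\pi$ on a complex Hilbert space $H$ has $(\dim H)^2\le 3$, that is, $\dim H=1$ and $\pi:M_2(\mathbb R)_{\rm sa}\to\mathbb R$ is multiplicative. With $e=e_{11}$ and $t=e_{12}+e_{21}$ we have $tet=1-e$, so $\pi(e)=\pi(t)^2\pi(e)=\pi(U_te)=1-\pi(e)$. Then $\pi(e)=\frac12$, which is not idempotent.

Complex type says that each pure state, looked at alone, cannot tell $A$ from a $C^*$-algebra. The two questions behind Theorem 1 ask whether this pointwise information is enough globally, once continuity is given up: (a) is the state space of an algebra of complex type always affinely isomorphic to that of a $C^*$-algebra, and (b) is $A^{**}$ always Jordan isomorphic to the self-adjoint part of a von Neumann algebra? Theorem 1 answers both in the negative. Theorem 2 (Section 8) shows that for separable $A$ the answer to (b) is yes, and Theorem 3 (Section 9) describes the types of the obstruction.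

We use the following textbook facts. The reference for them is Hanche‑Olsen–Størmer, *Jordan Operator Algebras* (1984), called HOS below.

1. A JB-algebra has a continuous functional calculus. Its positive elements are the squares, and its norm is the order unit norm: $\|a\|$ is the least $\alpha\geq 0$ with $-\alpha1\le a\le\alpha1$. Also $\|a\|=\max|\varrho(a)|$ over pure states $\varrho$. A Jordan homomorphism between JB-algebras has closed image, and is isometric if it is injective.
2. $A^{**}$ is a JBW-algebra whose product extends that of $A$ and is separately $w^*$-continuous. The normal states of $A^{**}$ are exactly the states of $A$, and $x\in A^{**}$ is $\ge0$ iff it is $\ge0$ on $K$. A $w^*$-closed Jordan ideal of a JBW-algebra $M$ has the form $zM$ with $z$ a central projection.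
3. Cauchy–Schwarz: $\varrho(a\circ b)^2\le\varrho(a^2)\varrho(b^2)$.

## 2. The third Pauli matrix

How can one prove that a Jordan algebra is *not* the self-adjoint part of a $C^*$-algebra? In $M_2(\mathbb R)_{\rm sa}$ sit $e=e_{11}$ and $t=e_{12}+e_{21}$, that is, two Pauli matrices up to normalization. If they lie in some $V_{\rm sa}$ with $V$ a $C^*$-algebra, then $i(et-te)$ lies there too. This third element can be recognized by Jordan relations. Even the statement "it commutes with everything that commutes with $e$ and $t$" is a Jordan statement.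

**Lemma 4.** Let $x,y$ be self-adjoint elements of a $C^*$-algebra. Then
$$xy=yx\iff x\circ(x\circ y)=x^2\circ y.\tag{1}$$

**Proof.** We have $x\circ(x\circ y)=\frac14(x^2y+2xyx+yx^2)$, so $x\circ(x\circ y)-x^2\circ y=-\frac14(x^2y-2xyx+yx^2)=-\frac14[x,[x,y]]$. If $xy=yx$ this is $0$. Conversely, if $[x,[x,y]]=0$, then $e^{i\tau x}ye^{-i\tau x}=y+i\tau[x,y]$ for all $\tau\in\mathbb R$. The left side has norm $\|y\|$ for every $\tau$, so $[x,y]=0$. $\square$

**Lemma 5.** Let $M$ be a JB-algebra that is Jordan isomorphic to $V_{\rm sa}$ for a unital $C^*$-algebra $V$. Let $e,t\in M$ satisfy $e^2=e$, $t^2=1$, $2e\circ t=t$. Then there is $k_0\in M$ with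
$$k_0^2=1,\qquad 2k_0\circ e=k_0,\qquad k_0\circ t=0,\tag{2}$$
and such that $r\circ(r\circ k_0)=r^2\circ k_0$ for every $r\in M$ with $r\circ(r\circ e)=r^2\circ e$ and $r\circ(r\circ t)=r^2\circ t$.

**Proof.** Let $T:M\to V_{\rm sa}$ be the Jordan isomorphism; it maps $1$ to $1$. Put $p=T(e)$, $s=T(t)$. Then $p^2=p$, $s^2=1$ and $ps+sp=s$. Multiplying the last identity by $p$ on both sides gives $2psp=psp$, so $psp=0$. Multiplying it by $s$ on the left gives $sps+p=1$, so $sps=1-p$. Put
$$k=i(ps-sp)\in V_{\rm sa}.$$
Then
$$k^2=-(psps-ps^2p-sp^2s+spsp)=p+sps=1,$$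
$$kp+pk=i(psp-sp+ps-psp)=k,\qquad ks+sk=i(p-sps+sps-p)=0.$$
Let $r$ be as in the statement. By (1), $T(r)$ commutes with $p$ and $s$, hence with $k$, so by (1) again $T(r)\circ(T(r)\circ k)=T(r)^2\circ k$. Now $k_0=T^{-1}(k)$ has all the required properties. $\square$

The following small computation will be used three times. Let $c=(c_{kl})$ be a $2\times2$ matrix over a commutative $*$-algebra of functions, and let $e=e_{11}$, $t=e_{12}+e_{21}$. From
$$ce+ec=\begin{pmatrix}2c_{11}&c_{12}\\c_{21}&0\end{pmatrix},\qquad \begin{pmatrix}0&a\\b&0\end{pmatrix}t+t\begin{pmatrix}0&a\\b&0\end{pmatrix}=(a+b)1$$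
we see that
$$ce+ec=c,\ \ ct+tc=0,\ \ c=c^*\ \Longrightarrow\ c=g\,(e_{12}-e_{21})\ \text{ with } \bar g=-g.\tag{3}$$

**Example ($M_2(\mathbb R)_{\rm sa}$).** It is not Jordan isomorphic to any $V_{\rm sa}$: Lemma 5 would give a real symmetric $k_0$ satisfying (2), and by (3) its coefficient $g$ would be both real and purely imaginary. So $k_0=0$, against $k_0^2=1$.

## 3. Cutting a twisted circle

Here is an example of complex type that can be done by hand. Let $\mathbb T\subseteq\mathbb C$ be the unit circle and
$$A_{\mathbb T}=\{f\in C(\mathbb T,M_2(\mathbb C)_{\rm sa}):\ f(-\lambda)=f(\lambda)^t\ \text{for all }\lambda\in\mathbb T\}.$$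

*It is not Jordan isomorphic to any $V_{\rm sa}$.* The constants $e$ and $t$ are symmetric, so they lie in $A_{\mathbb T}$. Lemma 5 would give $k_0\in A_{\mathbb T}$ satisfying (2), so $k_0=g\,(e_{12}-e_{21})$ with $\bar g=-g$ and $-g^2=1$. Hence $g$ is a continuous function from $\mathbb T$ to $\{i,-i\}$. But $k_0(-\lambda)=k_0(\lambda)^t=-k_0(\lambda)$, so $g(-\lambda)=-g(\lambda)$. This is impossible because $\mathbb T$ is connected.

*Its states.* Restriction to the upper half circle identifies $A_{\mathbb T}$ with $\{f\in C([0,\pi],M_2(\mathbb C)_{\rm sa}): f(\pi)=f(0)^t\}$. A state extends to a state of $C([0,\pi],M_2(\mathbb C))$, so it has the form $f\mapsto\int\operatorname{tr}(f\,d\nu)$ with a positive matrix-valued measure $\nu$ on $[0,\pi]$ of total trace $1$. Since $\operatorname{tr}(f(0)^tN)=\operatorname{tr}(f(0)N^t)$, the atom $N=\nu(\{\pi\})$ can be moved to $0$ as $N^t$. So we may take $\nu$ on $[0,\pi)$, and then $\nu$ is unique: functions $f$ supported in $(0,\pi)$ determine $\nu$ there, and $f(0)$ is arbitrary. Thus the state space of $A_{\mathbb T}$ is the set of positive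 matrix measures on $[0,\pi)$ of total trace $1$. The extreme points are the rank-one point masses, that is, vector states of the evaluations $f\mapsto f(\theta)$, which map onto $M_2(\mathbb C)_{\rm sa}$. So $A_{\mathbb T}$ is of complex type.

Exactly the same argument with $f(\pi)=f(0)$, and no transpose, describes the state space of the $C^*$-algebra $\{f\in C([0,\pi],M_2(\mathbb C)): f(\pi)=f(0)\}$ by the *same* set of measures. So the two state spaces are affinely isomorphic, by a map that ignores the topology at the point $0$.

This shows where the natural plan for a counterexample stops working. A topological twist prevents a continuous choice of the third Pauli matrix, but the bidual contains many discontinuous functions. One half-open cut of the circle gives a Borel choice $k_0=i(e_{12}-e_{21})$ on $[0,\pi)$, which is a bounded affine function on the state space. A counterexample to (b) must have, at every point $x$ where a pure state lives, an element of $A$ that acts as the third Pauli matrix there, and yet no measurable function may do this at almost all points at once.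

## 4. An imaginary unit for each point of the Cantor set

**What the fibres must contain.** Start with functions on a space $X$ with values in a matrix algebra that is equipped with entrywise complex conjugation, and require invariance under conjugation. This is a real situation, as for $M_2(\mathbb R)_{\rm sa}$. To make it complex at the point $x$ we want an operator-valued function $j_x$ that is fixed by conjugation, satisfies $j_x^2=-1$, and commutes with everything *in the limit* $y\to x$.

With a fixed finite matrix size $n$ this is impossible. Suppose $F:X\setminus\{x\}\to M_n(\mathbb R)$ is bounded with $F^2=-1$ and $[F(y),a]\to0$ as $y\to x$ for all $a\in M_n(\mathbb R)$. Let $G$ be the finite group of signed permutation matrices. Then $\frac1{|G|}\sum_{g\in G}gF(y)g^{-1}=s(y)1$ with $s(y)=\frac1n\operatorname{tr}F(y)\in\mathbb R$, and $gF(y)g^{-1}-F(y)\to0$ for each $g$. So $F(y)-s(y)1\to0$, hence $s(y)^2\to-1$, which is absurd.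

In an infinite tensor product of $2\times2$ matrices the obstacle disappears. With $v=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, the real operators $v^{(n)}$ ($v$ in the $n$-th factor) satisfy $(v^{(n)})^2=-1$, and $v^{(n)}$ commutes with any given element of the first factors once $n$ is large. So near $x$ we let $j_x$ act in a tensor factor whose number goes to infinity as $y\to x$.

**The construction.** Let $X=\{0,1\}^{\mathbb N}$ with the coin-tossing measure $\mu$. Points are null, and nonempty open sets have positive measure. For $x\ne y$ put $n(x,y)=\min\{n:x_n\ne y_n\}$.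

Let $H$ have orthonormal basis $\delta_s$, with $s$ ranging over the finitely supported sequences in $\{0,1\}^{\mathbb N}$; so $H$ is the infinite tensor product of copies of $\mathbb C^2$ along the first basis vector. For $a\in M_2(\mathbb C)$ let $a^{(n)}\in B(H)$ be $a$ acting on the $n$-th coordinate. Let $\mathcal U_m$, $\mathcal U_0$, $\mathcal U_{\ge2}$ be the $*$-algebras generated by the $a^{(k)}$ with $k\le m$, all $k$, and $k\ge2$ respectively. Write $H=\mathbb C^2\otimes H'$ (first coordinate, other coordinates).

The algebra $\mathcal U_{\ge2}$ acts irreducibly on $H'$. Indeed, if $S\in B(H')$ commutes with it, then $S$ commutes with the strong limit $\lim_m e_{11}^{(2)}\cdots e_{11}^{(m)}$, which is the projection onto $\mathbb C\delta_0$. So $S\delta_0=\lambda\delta_0$. Since $\mathcal U_{\ge2}\delta_0$ contains all basis vectors, up to linear combinations, it is dense, and $S=\lambda1$.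

Let $\mathcal L=L^2(X,\mu;H)$. Let $\Gamma_H$ be complex conjugation in the basis $\delta_s$, put $(\Gamma\xi)(y)=\Gamma_H\xi(y)$ and $\sigma(w)=\Gamma w\Gamma$ for $w\in B(\mathcal L)$. Then $\sigma$ is a conjugate-linear $*$-automorphism of $B(\mathcal L)$ with $\sigma^2=\mathrm{id}$; it is isometric and weakly and $\sigma$-weakly continuous. Consider on $\mathcal L$ the following operators.

- Multiplications by $f\in C(X)$; here $\sigma(f)=\bar f$.
- Constants $a\in\mathcal U_0$; here $\sigma(a^{(n)})=\bar a^{(n)}$.
- For each $x\in X$ the operator $(j_x\xi)(y)=v^{(n(x,y))}\xi(y)$, $y\ne x$.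

The coefficient $y\mapsto v^{(n(x,y))}$ is locally constant on $X\setminus\{x\}$, and since $v$ is real with $v^*=-v$, $v^2=-1$,
$$j_x^*=-j_x,\qquad j_x^2=-1,\qquad\sigma(j_x)=j_x.$$
Let $B$ be the $C^*$-algebra generated by all of these. The set of generators is invariant under $\sigma$, so $\sigma(B)=B$. Put
$$R=\{b\in B:\sigma(b)=b\},\qquad B=R\oplus iR,\qquad A=\{a\in R:a=a^*\}.$$
$A$ is a norm-closed Jordan subalgebra of $B(\mathcal L)_{\rm sa}$ with $1\in A$, so it is a JB-algebra. If $a\in A$ is a positive operator, its square root is a norm limit of real polynomials in $a$, hence lies in $A$; so positivity in $A$ is positivity of operators. The algebra $C(X)$ commutes with all generators, so it lies in the center of $B$.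

**Remark.** For each $x$ the operator $a_x=j_xv^{(1)}$ lies in $A$. It is fixed by $\sigma$, and its value at $y$ is $-1$ if $n(x,y)=1$ and a product of two commuting skew-adjoint operators otherwise, so it is self-adjoint. If $x\neq x'$, then on the set $\{y\ne x: n(x,y)>n(x,x')\}$, which has positive measure, $n(x',y)=n(x,x')\ne n(x,y)$, and $v^{(n)}-v^{(n')}$ has norm $2$ for $n\ne n'$. So $\|a_x-a_{x'}\|=\|j_x-j_{x'}\|=2$, and $A$ is not separable.

## 5. Every pure state lives in a fibre that is a $C^*$-algebra

**Proposition 6.** $A$ is of complex type.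

**Proof.** Fix a pure state $\varrho$ of $A$.

**Step 1: $\varrho$ is concentrated at one point.** This step finds $x\in X$ such that $\varrho$ only sees what happens near $x$. Let $f\in C(X,\mathbb R)$, $0\le f\le1$. Since $f$ is central, $fa\in A$ for $a\in A$, and $fa=f^{1/2}af^{1/2}\ge0$ if $a\ge0$. So $a\mapsto\varrho(fa)$ is positive, and it is $\le\varrho$ because the same holds for $1-f$. By purity $\varrho(fa)=\varrho(f)\varrho(a)$: if $0<\varrho(f)<1$, then $\varrho$ is a convex combination of the states $\varrho(f\,\cdot)/\varrho(f)$ and $\varrho((1-f)\,\cdot)/\varrho(1-f)$; if $\varrho(f)=0$ then $\varrho(f\,\cdot)$ is a positive functional vanishing at $1$, so it is zero, and the case $\varrho(f)=1$ follows by looking at $1-f$. Hence $\varrho$ is multiplicative on $C(X,\mathbb R)$, and there is $x\in X$ with $\varrho(f)=f(x)$ for all $f\in C(X,\mathbb R)$.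

Let $J_x$ be the closed span of $\{fb: f\in C(X),\ f(x)=0,\ b\in B\}$. It is a closed two-sided ideal of $B$ with $\sigma(J_x)=J_x$. We claim that $\varrho$ vanishes on $A\cap J_x$. Let $a\in A\cap J_x$ and $\varepsilon>0$. Approximating $a$ by a finite sum $\sum f_ib_i$ with $f_i(x)=0$, we find a clopen $O\ni x$ with $\|1_Oa\|<\varepsilon$. By Cauchy–Schwarz
$$\varrho((1-1_O)\circ a)^2\le\varrho(1-1_O)\,\varrho(a^2)=0,$$
so $|\varrho(a)|=|\varrho(1_Oa)|<\varepsilon$.

**Step 2: $j_x$ is central modulo $J_x$.** This is what the choice of $n(x,y)$ was made for. Since $[j_x,b]^*=[j_x,b^*]$, the set $\{b\in B:[j_x,b]\in J_x\}$ is a closed $*$-subalgebra, so it suffices to look at generators.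

- For $f\in C(X)$ and for $j_x$ itself the commutator is $0$.
- For $a\in\mathcal U_m$ let $O=\{y:n(x,y)>m\}\cup\{x\}$, a clopen set. On $O\setminus\{x\}$ the operator $v^{(n(x,y))}$ acts in a factor with number $>m$ and commutes with $a$. Hence $[j_x,a]=(1-1_O)[j_x,a]\in J_x$.
- For $x'\ne x$ let $m=n(x,x')$ and take the same $O$. If $y\in O\setminus\{x\}$, then $y$ agrees with $x$ in the first $m$ coordinates, so $n(x',y)=m<n(x,y)$, and $v^{(n(x,y))}$ commutes with $v^{(n(x',y))}$. Hence $[j_x,j_{x'}]=(1-1_O)[j_x,j_{x'}]\in J_x$.

**Step 3: the fibre of $A$ at $x$ is the self-adjoint part of a $C^*$-algebra.** The class of $j_x$ plays the role of $\sqrt{-1}$. Let $B_x=B/J_x$, with classes $[b]$ and the induced map $\bar\sigma$. By Step 1, $1\notin J_x$, so $B_x\neq0$. Let $u=[j_x]$. It is central, with $u^*=-u$, $u^2=-1$, $\bar\sigma(u)=u$. So $iu$ is self-adjoint with $(iu)^2=1$, and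
$$p=\tfrac12(1+iu)$$
is a central projection with $\bar\sigma(p)=\frac12(1-iu)=1-p$; in particular $p\ne0$. From $(iu)p=p$, multiplying by $-u$, we get $ip=-up$. Hence for $r,s\in R$
$$p[r+is]=p[r]-up[s]=p[r-j_xs],\qquad r-j_xs\in R.$$
Thus $pB_x=p[R]$. If $p[r]$ with $r\in R$ is self-adjoint, then $p[r]=p[\frac12(r+r^*)]$ and $\frac12(r+r^*)\in A$. Therefore
$$\kappa:A\to(pB_x)_{\rm sa},\qquad\kappa(a)=p[a],$$
is a *surjective* Jordan homomorphism. If $\kappa(a)=0$, applying $\bar\sigma$ gives $(1-p)[a]=0$, so $[a]=0$. Thus $\ker\kappa=A\cap J_x$.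

**Step 4: the representation.** By Steps 1 and 3, $\varrho$ vanishes on $\ker\kappa$, so $\varrho=\varrho'\circ\kappa$ with $\varrho'$ linear on $(pB_x)_{\rm sa}$ and $\varrho'(p)=1$. Every positive element of $pB_x$ is a square $\kappa(a)^2$, and $\varrho'(\kappa(a)^2)=\varrho(a^2)\ge0$. So $\varrho'$ is a state of the $C^*$-algebra $pB_x$. It is pure: if $\varrho'=\frac12(\varrho_1'+\varrho_2')$, then $\varrho_i'\circ\kappa=\varrho$ because $\varrho$ is pure, and $\varrho_i'=\varrho'$ because $\kappa$ is onto. Let $(\pi_0,H_0,\xi)$ be the GNS representation of $\varrho'$. It is irreducible, so $\pi_0((pB_x)_{\rm sa})$ is weakly dense in $B(H_0)_{\rm sa}$. Thus $\pi=\pi_0\circ\kappa$ is a dense concrete representation on a complex Hilbert space, and $\varrho=\omega_\xi\circ\pi$. $\square$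

Since $v^{(1)}=et-te$ for $e=e_{11}^{(1)}$, $t=(e_{12}+e_{21})^{(1)}$, the third Pauli matrix of the fibre at $x$ is $i[v^{(1)}]p=-u[v^{(1)}]p=\kappa(-a_x)$, with $a_x$ from the remark in Section 4. It comes from an element of $A$, but a different one for each $x$.

## 6. The bidual has no third Pauli matrix

**Proposition 7.** $A^{**}$ is not Jordan isomorphic to the self-adjoint part of any unital $C^*$-algebra.

**Proof.** We suppose that it is, take the element $k_0$ of Lemma 5, and look at its image on $\mathcal L$.

**Step 1: a normal map from $A^{**}$ to $B(\mathcal L)$.** Restriction to $A$ maps the hermitian normal functionals on $B(\mathcal L)$ into $A^*$. Let $\Theta:A^{**}\to B(\mathcal L)_{\rm sa}$ be the adjoint of this map. It is $w^*$–$\sigma$-weakly continuous and is the identity on $A$. It is a Jordan homomorphism: $\Theta(a\circ b)=\Theta(a)\circ\Theta(b)$ holds for $a,b\in A$; since $A$ is $w^*$-dense and the products are separately continuous, it extends first to $a\in A^{**}$, $b\in A$, and then to $a,b\in A^{**}$. The set $\{w:w=w^*=\sigma(w)\}$ is $\sigma$-weakly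 closed and contains $A$, so it contains $\Theta(A^{**})$.

**Step 2: the relations.** Let $e=e_{11}^{(1)}$ and $t=(e_{12}+e_{21})^{(1)}$. They lie in $A$, and $e^2=e$, $t^2=1$, $2e\circ t=t$. Take $k_0\in A^{**}$ from Lemma 5 and put $c=\Theta(k_0)$. Then
$$c=c^*=\sigma(c),\quad c^2=1,\quad ce+ec=c,\quad ct+tc=0.\tag{4}$$
If $r\in A$ commutes with $e$ and $t$, then by (1) it satisfies the Jordan conditions of Lemma 5, so $r\circ(r\circ k_0)=r^2\circ k_0$. Applying $\Theta$ and (1) in $B(\mathcal L)$, we get $cr=rc$.

**Step 3: what $c$ commutes with.** The purpose is to force $c$ into the $2\times 2$ matrices over $L^\infty(X,\mu)$. The elements $f\in C(X,\mathbb R)$, and $a^{(n)}$ with $n\ge2$ and $a$ real symmetric, lie in $A$ and commute with $e$ and $t$. The real symmetric matrices generate $M_2(\mathbb C)$ as a complex algebra, since $e_{11}(e_{12}+e_{21})=e_{12}$ and $(e_{12}+e_{21})e_{11}=e_{21}$. So $c$ commutes with $C(X)$ and with $\mathcal U_{\ge2}$. On $\mathcal L=\mathbb C^2\otimes L^2(X)\otimes H'$ write $c=(c_{kl})_{k,l\le2}$. Each $c_{kl}$ commutes with $1\otimes\mathcal U_{\ge2}$,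 which is irreducible on $H'$; so $c_{kl}=g_{kl}\otimes1$. Each $g_{kl}$ commutes with $C(X)$, hence with its weak closure $L^\infty(X,\mu)$, which is maximal abelian; so $g_{kl}\in L^\infty(X,\mu)$.

**Step 4: the contradiction.** By (3) and (4), $c=g\,(e_{12}-e_{21})$ with $\bar g=-g$. Since $\sigma$ replaces $g$ by $\bar g$, the relation $\sigma(c)=c$ says that $g$ is real. So $c=0$, against $c^2=1$. $\square$

## 7. From affine bijections of state spaces to Jordan isomorphisms

**Proposition 8.** Let $A$ be a JB-algebra with state space $K$, and let $D$ be a unital $C^*$-algebra with state space $S(D)$. If there is an affine bijection $\Psi:K\to S(D)$, then $A^{**}$ is Jordan isomorphic to $(D^{**})_{\rm sa}$.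

**Proof.**

**Step 1: an order isomorphism of the biduals.** The aim is to turn $\Psi$ into a linear map. Every element of $A^*$ has the form $\alpha\varrho_1-\beta\varrho_2$ with $\varrho_i\in K$ and $\alpha,\beta\ge0$, and its norm is the infimum of $\alpha+\beta$ over such representations; the same holds for the hermitian functionals $(D^*)_h$ and $S(D)$. Put $\Psi(\alpha\varrho_1-\beta\varrho_2)=\alpha\Psi\varrho_1-\beta\Psi\varrho_2$. This is well defined: if $\alpha\varrho_1-\beta\varrho_2=\gamma\varrho_3-\delta\varrho_4$, then $\alpha\varrho_1+\delta\varrho_4=\gamma\varrho_3+\beta\varrho_2$; evaluating at $1$ gives $\alpha+\delta=\gamma+\beta$, and (unless this number is $0$) we divide by it and use that $\Psi$ is affine. So $\Psi$ becomes a linear isometric bijection $A^*\to(D^*)_h$. Its adjoint $T:(D^{**})_{\rm sa}\to A^{**}$, $T(x)(\varrho)=x(\Psi\varrho)$ for $\varrho\in K$, is a linear bijection with $T1=1$ and $T(x)\ge0\iff x\ge0$. Both norms are order unit norms, so $T$ is isometric.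

**Step 2: $T$ maps projections to projections.** Projections can be described by order. A projection $q\in D^{**}$ is an extreme point of $[0,1]$: if $q=\frac12(a+b)$ with $0\le a,b\le1$, then $\langle a\xi,\xi\rangle=1$ for each unit vector $\xi$ in the range of $q$, so $a\xi=\xi$, and $\langle a\xi,\xi\rangle=0$ for each $\xi$ orthogonal to that range, so $a\xi=0$; thus $a=q$, and then $b=q$. So $T(q)$ is an extreme point of $[0,1]$ in $A^{**}$. An extreme point $y$ of $[0,1]$ in $A^{**}$ is idempotent, because $y=\frac12(y^2+(2y-y^2))$ with $y^2$ and $2y-y^2$ in $[0,1]$ by functional calculus.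

**Step 3: $T$ preserves squares.** If $q,q'\in D^{**}$ are orthogonal projections, then $q+q'$ is a projection, and by Step 2 so are $T(q)$, $T(q')$ and $T(q)+T(q')$. Squaring the last one gives $2\,T(q)\circ T(q')=0$. So for $x=\sum\alpha_iq_i$ with finitely many mutually orthogonal projections $q_i$,
$$T(x)^2=\sum_{i,j}\alpha_i\alpha_j\,T(q_i)\circ T(q_j)=\sum_i\alpha_i^2T(q_i)=T(x^2).$$
Such $x$ are norm dense in $(D^{**})_{\rm sa}$ by the spectral theorem, and $T$ is norm continuous, so $T(x^2)=T(x)^2$ for all $x$. Applying this to $x+y$ gives $T(x\circ y)=T(x)\circ T(y)$. $\square$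

**Proof of Theorem 1.** Let $A$ be the algebra of Section 4. It is of complex type by Proposition 6, and $A^{**}$ is not the self-adjoint part of a $C^*$-algebra, up to Jordan isomorphism, by Proposition 7. If $K$ were affinely isomorphic to $S(D)$, then $A^{**}$ would be Jordan isomorphic to the self-adjoint part of the von Neumann algebra $D^{**}$ by Proposition 8, against Proposition 7. So the answers to (a) and (b) are both no. $\blacksquare$

## 8. Separable and postliminal algebras

The example is not separable, and for question (b) this is unavoidable.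

**Theorem 2.** Let $A$ be a JB-algebra of complex type. If $A$ is separable, or if its universal $C^*$-algebra $C_u^*(A)$ is postliminal (GCR), then $A^{**}$ is Jordan isomorphic to the self-adjoint part of a von Neumann algebra.

Nothing is claimed here about question (a) for separable $A$. In this section $A$ denotes an arbitrary JB-algebra of complex type.

### 8.1 Vocabulary

**Definition (JC-algebra, universal $C^*$-algebra).** A JC-algebra is a JB-algebra isometrically Jordan isomorphic to a norm-closed Jordan algebra of self-adjoint operators. Its universal $C^*$-algebra $B=C^*_u(A)$ is a $C^*$-algebra generated by a copy of $A\subseteq B_{\rm sa}$ such that every Jordan homomorphism of $A$ into the self-adjoint part of a $C^*$-algebra extends to a $*$-homomorphism of $B$. There is a canonical $*$-antiautomorphism $\Phi$ of $B$ of order $2$ that fixes $A$ pointwise (HOS §7.1).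

*Example.* For $A=M_2(\mathbb C)_{\rm sa}$ one has $B=M_2(\mathbb C)\oplus M_2(\mathbb C)$, with $a$ embedded as $(a,a^t)$ and $\Phi(a,b)=(b^t,a^t)$. To check this, let $s_1,s_2,s_3$ be the Pauli matrices, with $s_1s_2=is_3$, and let $\theta$ be a Jordan homomorphism of $A$ into a $C^*$-algebra (we cut down to $\theta(1)$). The $S_i=\theta(s_i)$ are anticommuting self-adjoint unitaries, and $z=-iS_1S_2S_3$ commutes with each $S_i$, is self-adjoint, and $z^2=1$. On the part $z=1$ we have $S_1S_2=iS_3$, so $\theta$ is multiplicative there; on the part $z=-1$ we have $S_1S_2=-iS_3$, so $\theta$ is antimultiplicative. Hence $\theta$ extends to $M_2(\mathbb C)\oplus M_2(\mathbb C)$. The pairs $(a,a^t)$ generate: $(s_1,s_1)(s_2,-s_2)=(is_3,-is_3)$, and together with $(s_3,s_3)$ this gives $(1,-1)$. The universal algebra contains both orientations of $A$, and $\Phi$ exchanges them.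

**Definition (universally reversible).** A Jordan algebra of self-adjoint operators is reversible if $a_1\cdots a_n+a_n\cdots a_1$ belongs to it whenever $a_1,\dots,a_n$ do. $A$ is universally reversible if it is reversible in $C_u^*(A)$.

*Example.* $M_2(\mathbb C)_{\rm sa}$ is universally reversible, since it is the set of self-adjoint fixed points of $\Phi$ in the previous example. In contrast, let $S_1,\dots,S_4$ be anticommuting self-adjoint unitary matrices in $M_4(\mathbb C)$. The real span of $1,S_1,\dots,S_4$ is a Jordan algebra that is not reversible: $S_1S_2S_3S_4+S_4S_3S_2S_1=2S_1S_2S_3S_4$ is nonzero and anticommutes with each $S_j$, while $\alpha1+\sum\beta_iS_i$ has anticommutator $2\alpha S_j+2\beta_j1$ with $S_j$.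

**Definition (spin factor).** A spin factor is $V=\mathbb R1\oplus N$ with $N$ a real Hilbert space of dimension $\ge2$, product $(\alpha1+a)\circ(\beta1+b)=(\alpha\beta+\langle a,b\rangle)1+\alpha b+\beta a$ and norm $|\alpha|+\|a\|$. It is a JBW-factor.

*Examples.* $M_2(\mathbb R)_{\rm sa}$ has dimension $3$, $M_2(\mathbb C)_{\rm sa}$ has dimension $4$, and the span above has dimension $5$. For a unit vector $a\in N$, the element $q=\frac12(1+a)$ is a projection, and a direct computation gives
$$U_q(\alpha1+b)=(\alpha+\langle a,b\rangle)\,q.\tag{5}$$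
So $U_qV=\mathbb Rq$; moreover $1=\frac12(1+a)+\frac12(1-a)$ is a sum of two such projections. The functional $\alpha1+b\mapsto\alpha+\langle a,b\rangle$ is a state with value $1$ at $q$. It is normal, because $V$ is reflexive.

A $C^*$-algebra is postliminal if the image of each of its irreducible representations contains the compact operators; for example $C(\mathbb T,M_2(\mathbb C))$ is postliminal. We use from the textbooks that closed ideals and quotients of postliminal algebras are postliminal and that a nonzero postliminal algebra contains a nonzero closed ideal with continuous trace; the spectrum of such an ideal is Hausdorff.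

We call a projection $q$ in a JBW-algebra $M$ *minimal* if $q\ne0$ and $U_qM=\mathbb Rq$. One more standard point: if $\pi:A\to B(H)_{\rm sa}$ has weakly dense image, then the image is $w^*$-dense. The usual proof of Kaplansky's theorem applies. Given self-adjoint $T$ with $\|T\|\le1$, write $T=\phi(S)$ with $\phi(\tau)=2\tau/(1+\tau^2)$ and $S$ self-adjoint; the image is convex and so strongly dense, and $\phi$ is strongly continuous and maps the image, which is closed, into its unit ball. So $T$ is a strong limit of elements of norm $\le1$, and on bounded sets the weak and $\sigma$-weak topologies agree.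

### 8.2 Three preparatory lemmas

**Lemma 9.** Let $\pi_i:A\to M_i$ $(i=1,2)$ be Jordan homomorphisms with $w^*$-dense images in JBW-factors, and $\varphi_i$ normal states of $M_i$ with $\varphi_1\pi_1=\varphi_2\pi_2=:\varrho$. Then $M_1\cong M_2$. If moreover $q\in M_1$ is a minimal projection with $\varphi_1(q)=1$, the state $\varphi_1\pi_1$ is pure; this holds for a single such $\pi_1,\varphi_1$, without reference to $\pi_2$.

**Proof.** Let $\tilde\pi_i:A^{**}\to M_i$ be the normal extension. Its kernel is $(1-z_i)A^{**}$ with a central projection $z_i$. On $z_iA^{**}$ it is injective, hence isometric, so it maps the $w^*$-compact unit ball onto a $w^*$-compact set, namely the unit ball of the image; by the Krein–Šmulian theorem the image is $w^*$-closed. Being $w^*$-dense it is all of $M_i$, so $z_iA^{**}\cong M_i$. As $M_i$ is a factor, $z_i$ is a minimal central projection. Now $\varrho=\varphi_i\tilde\pi_i$ on $A^{**}$, so $\varrho(z_i)=1$ and $\varrho(1-z_1z_2)\le\varrho(1-z_1)+\varrho(1-z_2)=0$. So $z_1z_2\ne0$, and by minimality $z_1=z_2$, hence $M_1\cong M_2$.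

For the second part view $q$ as an element of $z_1A^{**}\cong M_1$, so $\varrho(q)=1$. Let $\varrho=\frac12(\varrho_1+\varrho_2)$ with states $\varrho_i$. Then $\varrho_i(q)=1$. By Cauchy–Schwarz $\varrho_i((1-q)\circ y)=0$, so $\varrho_i(q\circ y)=\varrho_i(y)$ for all $y\in A^{**}$, and
$$\varrho_i(U_qx)=2\varrho_i(q\circ(q\circ x))-\varrho_i(q\circ x)=\varrho_i(x).$$
The same holds for $\varrho$. Since $U_qx=U_q(z_1x)=\tau q$ for some $\tau\in\mathbb R$, we get $\varrho_i(x)=\tau=\varrho(x)$. So $\varrho$ is pure. $\square$

**Lemma 10.** $A$ is a JC-algebra, and with $B=C^*_u(A)$ and $\Phi$ as above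
$$A=\{b\in B:b=b^*=\Phi(b)\},\qquad A^{**}=\{w\in B^{**}:w=w^*=\Phi(w)\},\tag{6}$$
where $\Phi$ also denotes its normal extension to $B^{**}$.

**Proof.** Pure states determine the norm, and $|\varrho(a)|\le\|\pi(a)\|$ if $\pi$ is associated with $\varrho$. So the direct sum of the complex representations associated with all pure states is isometric, and $A$ is a JC-algebra.

Next, $A$ is universally reversible. Hanche‑Olsen (*On the structure and tensor products of JC-algebras*, Canad. J. Math. 35 (1983)) proved that a JC-algebra with no spin factor representation of dimension $\ge5$ is universally reversible. So let $\pi:A\to V$ be a spin factor representation. Its image is norm closed and $w^*$-dense, and $V$ is reflexive, so $\pi$ is onto. By (5) there are a minimal projection $q\in V$ and a normal state $\varphi$ of $V$ with $\varphi(q)=1$. By Lemma 9 $\varphi\pi$ is pure. Since $A$ is of complex type, $\varphi\pi$ has an associated dense concrete representation on a complex $H_1$, and Lemma 9 gives $V\cong B(H_1)_{\rm sa}$. In $V$ the identity is a sum of two minimal projections, and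 in $B(H_1)_{\rm sa}$ the minimal projections have rank one. So $\dim H_1=2$ and $\dim V=4$.

Reversibility gives (6) (compare HOS §7.3). The inclusion $\subseteq$ is clear. The linear combinations of products $b=\lambda a_1\cdots a_n$ with $a_i\in A$, $\lambda\in\mathbb C$, are dense in $B$, and for such a product
$$b+b^*+\Phi(b)+\Phi(b^*)=(\lambda+\bar\lambda)(a_1\cdots a_n+a_n\cdots a_1)\in A.$$
If $b=b^*=\Phi(b)$, then $b=\frac14(b+b^*+\Phi(b)+\Phi(b^*))$ is therefore a limit of elements of $A$, so $b\in A$. Now $E(b)=\frac12(b+\Phi(b))$ projects $B_{\rm sa}$ onto $A$. Its normal extension projects $(B^{**})_{\rm sa}$ onto the $w^*$-closure of $A$, which is $A^{**}$, and also onto the self-adjoint fixed points of $\Phi$. $\square$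

**Lemma 11.** Let $\omega$ be a pure state of $B$ with GNS space $H_\omega$. If $\dim H_\omega\ge2$, then $\omega$ and $\omega\Phi$ are inequivalent. If $\dim H_\omega=1$, then $\omega=\omega\Phi$.

**Proof.** If $\dim H_\omega=1$, then $\omega$ and $\omega\Phi$ are characters that agree on $A$, which generates $B$.

Let $\dim H_\omega\ge2$, $\pi=\pi_\omega$, $H=H_\omega$, and suppose that $\omega$ and $\omega\Phi$ are equivalent.

**Step 1: an antiunitary.** The equivalence will give $H$ a real or quaternionic structure. The map $b\mapsto\overline{\pi(\Phi(b)^*)}$ is a representation on the conjugate space $\bar H$, since $b\mapsto\Phi(b)^*$ is multiplicative and conjugate-linear, and its vector state at the conjugate of the cyclic vector is $b\mapsto\overline{\omega(\Phi(b)^*)}=\omega(\Phi(b))$. So it is the GNS representation of $\omega\Phi$. Equivalence gives an antiunitary $J$ on $H$ with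
$$J\pi(b)J^{-1}=\pi(\Phi(b)^*)\qquad(b\in B).$$
Then $J^2\pi(b)J^{-2}=\pi(\Phi(\Phi(b)^*)^*)=\pi(b)$, so $J^2$ is a scalar of modulus $1$. It commutes with the antilinear $J$, so it is real, and $J^2=\pm1$.

**Step 2: the closure of $\pi(A)$.** Let $M=\{T\in B(H):T=T^*,\ TJ=JT\}$. For $a\in A$ we have $J\pi(a)J^{-1}=\pi(a)$, so $\pi(A)\subseteq M$. If $T\in M$, Kaplansky's density theorem gives a bounded net $b_\alpha\in B_{\rm sa}$ with $\pi(b_\alpha)\to T$ weakly. Then $\pi(\Phi(b_\alpha))=J\pi(b_\alpha)J^{-1}\to JTJ^{-1}=T$, so $\pi(E(b_\alpha))\to T$. So $\pi(A)$ is $w^*$-dense in $M$. $M$ is a JBW-factor: a central projection of $M$ commutes with $\pi(A)$ by (1), hence with $\pi(B)$, so it is $0$ or $1$. Here $M$ consists of the self-adjoint operators of a real ($J^2=1$) or quaternionic ($J^2=-1$) Hilbert space.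

**Step 3: a dimension count.** We compare $M$ with the complex case. If $J^2=-1$ then $\dim H$ is even or infinite. If $J^2=-1$ and $\dim H=2$, then $M=\mathbb R1$, and $\pi(B)$, generated by $\pi(A)$, is scalar, contradicting irreducibility. In all other cases $M$ contains orthogonal minimal projections $q,q'$: for $J^2=1$ take projections onto $\mathbb C\xi$, $\mathbb C\xi'$ with orthogonal $J$-fixed vectors, and for $J^2=-1$ onto orthogonal subspaces spanned by $\xi,J\xi$ and $\xi',J\xi'$. Then $U_{q+q'}M$ is the space of self-adjoint $2\times2$ matrices over the reals, of dimension $3$, or over the quaternions, of dimension $6$. Let $\xi$ be a unit vector in $qH$. Since $\omega_\xi(q)=1$, Lemma 9 shows that $\omega_\xi\circ\pi|_A$ is pure. As $A$ is of complex type, Lemma 9 gives $M\cong B(H_1)_{\rm sa}$ with $H_1$ complex. There $\dim U_{q+q'}=4$ for orthogonal minimal projections, a contradiction. $\square$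

### 8.3 Splitting off the part where $\Phi$ moves the center

The center of $B^{**}$ tells us how much of $A^{**}$ is visibly a von Neumann algebra. By Zorn's lemma let $e$ be a maximal central projection of $B^{**}$ with $e\Phi(e)=0$ (the supremum of a chain of such projections is again one), and put $f=1-e-\Phi(e)$. Then $\Phi(f)=f$.

*$\Phi$ fixes every central projection $h\le f$.* Suppose $\Phi(h)\ne h$. Then $h'=h-h\Phi(h)$ or $h'=\Phi(h)-h\Phi(h)$ is nonzero, and
$$h'\Phi(h')=(h-h\Phi(h))(\Phi(h)-h\Phi(h))=0,\qquad h'\le f,\ \Phi(h')\le f.$$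
So $(e+h')\Phi(e+h')=0$, contradicting the maximality of $e$.

Let $f_0\le f$ be the largest central projection with $f_0B^{**}$ abelian, and $g=f-f_0$. By (6)
$$A^{**}=(e+\Phi(e))A^{**}\ \oplus\ f_0A^{**}\ \oplus\ gA^{**}.$$
The first summand is isomorphic to $(eB^{**})_{\rm sa}$ by $w\mapsto ew$: the inverse is $c\mapsto c+\Phi(c)$, and $(c+\Phi(c))^2=c^2+\Phi(c^2)$ because $e\Phi(e)=0$. The second is $(f_0B^{**})_{\rm sa}$, because $f_0B^{**}$ is generated by its projections, which are central and below $f$, so $\Phi$ is trivial there. Hence *it suffices to prove $g=0$*.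

From now on assume $g\ne0$; we look for a contradiction. Put $W=gB^{**}$, $\mathfrak B=gB$ and $\mathfrak A=gA$. Since $\Phi(g)=g$, the map $\Phi$ acts on $W$ and $\mathfrak B$, and
$$\mathfrak A=\{b\in\mathfrak B:b=b^*=\Phi(b)\}:$$
if $gb$ is self-adjoint and $\Phi$-fixed, we may take $b=b^*$, and then $gb=gE(b)$. The algebra $\mathfrak B$ is a quotient of $B$, so Lemma 11 applies to its pure states. It is weakly dense in $W$; $W$ is not abelian by the choice of $f_0$; and $\Phi$ is trivial on the center of $W$.

**Lemma 12.** (i) If $x\in\mathfrak B_+$ and $x\mathfrak B\Phi(x)=0$, then $x=0$. (ii) If $k=k^*\in\mathfrak B$, $\Phi(k)=-k$, and for each irreducible representation $\pi$ of $\mathfrak B$ either $\pi(k)\ge0$ or $\pi(k)\le0$, then $k=0$. (iii) The closed ideal $I$ of $\mathfrak B$ generated by the commutators is nonzero, $\Phi(I)=I$, and an irreducible $\pi$ has dimension $\ge2$ iff $\pi(I)\ne0$.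

**Proof.** (i) By density $xW\Phi(x)=0$, so the central supports in $W$ satisfy $c(x)c(\Phi(x))=0$. But $c(\Phi(x))=\Phi(c(x))=c(x)$. So $c(x)=0$ and $x=0$.

(ii) $\Phi$ preserves order and squares, so $\Phi(k_+)=(-k)_+=k_-$. Every irreducible $\pi$ kills $k_+$ or $k_-$, so $k_+\mathfrak Bk_-=0$. By (i), applied to $x=k_+$, $k_+=0$, and $k_-=\Phi(k_+)=0$.

(iii) If $I=0$, then $\mathfrak B$ and its weak closure $W$ are abelian, which is false. $\Phi$ maps commutators to commutators. If $\pi(I)=0$, then $\pi(\mathfrak B)$ is commutative and irreducible, so $\dim\pi=1$; and a one-dimensional $\pi$ kills commutators. $\square$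

### 8.4 The postliminal case

Suppose $B$ is postliminal. This case uses the topology of the spectrum to separate a representation from its $\Phi$-partner. Then $I$ is postliminal and nonzero, so it contains a nonzero closed ideal $J$ with continuous trace, which is also an ideal of $\mathfrak B$. Put $J'=J\cap\Phi(J)$. It is nonzero: for $0\ne x\in J_+$ we have $x\mathfrak B\Phi(x)\subseteq J\cap\Phi(J)$, and $x\mathfrak B\Phi(x)\ne0$ by Lemma 12(i). The spectrum $\widehat{J'}$ is open in $\hat J$, hence Hausdorff.

For an irreducible $\pi$ let $\pi^\Phi(b)=\overline{\pi(\Phi(b)^*)}$ on the conjugate space; by Step 1 of Lemma 11 this is $\pi_{\omega\Phi}$ if $\pi=\pi_\omega$. Since $\pi^\Phi(\Phi(L))\ne0$ iff $\pi(L)\ne0$ for closed ideals $L$, the map $[\pi]\mapsto[\pi^\Phi]$ is an involutive homeomorphism of $\widehat{J'}$. It has no fixed points by Lemma 11, because $J'\subseteq I$ and so all $[\pi]\in\widehat{J'}$ have dimension $\ge2$. We also denote it by $\Phi$.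

Choose $[\pi]\in\widehat{J'}$ and disjoint open sets $O_1\ni[\pi]$, $O_2\ni\Phi[\pi]$, and let $O=O_1\cap\Phi(O_2)$. Then $[\pi]\in O$ and $O\cap\Phi(O)\subseteq O_1\cap O_2=\emptyset$. The nonzero ideal $J_O$ of $J'$ that corresponds to $O$ satisfies $\Phi(J_O)=J_{\Phi(O)}$, so $J_O\Phi(J_O)=0$. For $0\ne x\in(J_O)_+$ this gives $x\mathfrak B\Phi(x)=0$, contradicting Lemma 12(i). So $g=0$ in the postliminal case.

### 8.5 The separable case

Suppose $A$ is separable. Then $B$, which $A$ generates, is separable, and so are $\mathfrak B$ and $\mathfrak A$. Without a Hausdorff spectrum we use a Baire category argument on pure states of $\mathfrak A$: it produces a pure state $\omega$ of $\mathfrak B$ with $\omega=\omega\Phi$ and $\dim H_\omega\ge2$, against Lemma 11.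

**Step 1: pure states of $\mathfrak A$ and of $\mathfrak B$.** We first see that a pure state of $\mathfrak A$ is the same as a pair $\{\omega,\omega\Phi\}$. A state $\varrho$ of $\mathfrak A$ has exactly one $\Phi$-invariant extension to $\mathfrak B$, namely $\tilde\varrho(b)=\varrho(\frac12(b+\Phi(b)))$ for $b=b^*$; and $\varrho\mapsto\tilde\varrho$ is affine. Let $\omega$ be pure on $\mathfrak B$ with $\dim H_\omega\ge2$. By Lemma 11 $\omega,\omega\Phi$ are inequivalent, so the GNS representation of $\omega+\omega\Phi$ is $\pi_\omega\oplus\pi_{\omega\Phi}$ with commutant $\mathbb C\oplus\mathbb C$, and the states dominated by a multiple of $\omega+\omega\Phi$ are those in the segment $[\omega,\omega\Phi]$. Consequently: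

- *$\omega|_{\mathfrak A}$ is pure for every pure $\omega$.* Let $\omega|_{\mathfrak A}=\frac12(\varrho_1+\varrho_2)$. Then $\frac12(\omega+\omega\Phi)=\frac12(\tilde\varrho_1+\tilde\varrho_2)$. If $\dim H_\omega\ge2$, then $\tilde\varrho_i\in[\omega,\omega\Phi]$ is $\Phi$-invariant, and as $\omega\ne\omega\Phi$ it is the midpoint; so $\varrho_i=\omega|_{\mathfrak A}$. If $\dim H_\omega=1$, then $\omega=\omega\Phi=\frac12(\tilde\varrho_1+\tilde\varrho_2)$ and purity of $\omega$ gives $\varrho_i=\omega|_{\mathfrak A}$.
- *If $\dim H_\omega\ge2$ and $\omega'$ is any state of $\mathfrak B$ with $\omega'|_{\mathfrak A}=\omega|_{\mathfrak A}$, then $\omega'\in[\omega,\omega\Phi]$*, because $\omega'+\omega'\Phi=\omega+\omega\Phi$.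
- *Every pure $\varrho$ on $\mathfrak A$ is $\omega|_{\mathfrak A}$ for a pure $\omega$ on $\mathfrak B$*, because the extensions of $\varrho$ form a nonempty closed face of the state space of $\mathfrak B$, and an extreme point of this face is pure.

**Step 2: the Baire space and the functions $N_h$.** Let $P$ be the set of pure states of $\mathfrak A$. It is the extreme boundary of a metrizable compact convex set, hence Polish. Let $P_1=\{\varrho\in P:\varrho|_{I\cap\mathfrak A}\ne0\}$, an open subset of $P$, hence a Baire space. It is not empty: since $I\ne0$ there are a pure $\omega$ and $x\in I_+$ with $\omega(x)>0$; then $x+\Phi(x)\in I\cap\mathfrak A$ and $\omega(x+\Phi(x))>0$, so $\omega|_{\mathfrak A}\in P_1$. Conversely, if $\omega$ is pure and $\omega|_{\mathfrak A}\in P_1$, then $\omega|_I\ne0$, so $\dim H_\omega\ge2$ by Lemma 12(iii). For $h=h^*\in\mathfrak B$ with $\Phi(h)=-h$ put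
$$N_h(\varrho)=|\omega(h)|\qquad(\varrho=\omega|_{\mathfrak A}\in P_1,\ \omega\text{ pure}).$$
This is well defined: by Step 1 the pure extensions of $\varrho$ are only $\omega$ and $\omega\Phi$, and $\omega\Phi(h)=-\omega(h)$.

**Step 3: $\{N_h<\varepsilon\}$ is open in $P_1$.** Let $\varrho_n\to\varrho$ in $P_1$ with $N_h(\varrho_n)\ge\varepsilon$, $\varrho_n=\omega_n|_{\mathfrak A}$, $\varrho=\omega|_{\mathfrak A}$, all $\omega$'s pure. A limit point $\omega'$ of $(\omega_n)$ is a state that extends $\varrho$. By Step 1, $\omega'=\tau\omega+(1-\tau)\omega\Phi$ with $\tau\in[0,1]$. Hence $\varepsilon\le|\omega'(h)|=|2\tau-1||\omega(h)|\le N_h(\varrho)$. So $\{N_h\ge\varepsilon\}$ is closed.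

**Step 4: localizing near a given pure state.** Steps 4 and 5 together show that $\{N_h=0\}$ is dense in $P_1$. Let $\varrho_0=\omega_0|_{\mathfrak A}\in P_1$, $\omega_0$ pure. It suffices to consider neighbourhoods
$$U=\{\varrho\in P:|\varrho(a_i)-\varrho_0(a_i)|<\delta,\ i=1,\dots,m\},\qquad a_i\in\mathfrak A,$$
where $a_1\in I\cap\mathfrak A$ and $0<\delta<|\varrho_0(a_1)|$; then $U\subseteq P_1$. We build $d\in\mathfrak A$ with $0\le d\le1$ such that vectors in the range of $d$, in any irreducible representation, give states in $U$.

Let $\xi_0,\xi_0'$ be the GNS vectors of $\omega_0,\omega_0\Phi$. We write $b\xi_0$ and $b\xi_0'$ for the actions of $b\in\mathfrak B$ in the two representations. Put $L'=\{b\in\mathfrak B:b\xi_0=0,\ b\xi_0'=0\}$, a closed left ideal, and $N'=L'\cap L'^*$, a $C^*$-subalgebra. With $\psi=\omega_0+\omega_0\Phi=\psi\Phi$ we have $b\in L'$ iff $\psi(b^*b)=0$. For $b\in N'$, $\psi(\Phi(b)^*\Phi(b))=\psi(\Phi(bb^*))=\psi(bb^*)=0$, and likewise with $b$ and $b^*$ exchanged; so $\Phi(N')=N'$. Averaging an increasing approximate unit of $N'$ with its $\Phi$-image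 gives an approximate unit $(u_\lambda)$ of $N'$ with $u_\lambda\in\mathfrak A$, $0\le u_\lambda\le1$. For $b\in L'$ we have $b^*b\in N'$, so
$$\|b(1-u_\lambda)\|^2=\|(1-u_\lambda)b^*b(1-u_\lambda)\|\to0.\tag{7}$$

Let $a_i'=a_i-\varrho_0(a_i)1$. Since $\omega_0$ and $\omega_0\Phi$ both restrict to $\varrho_0$, $a_i'\xi_0\perp\xi_0$ and $a_i'\xi_0'\perp\xi_0'$. The representations $\pi_{\omega_0}$, $\pi_{\omega_0\Phi}$ are inequivalent and irreducible, so Kadison's transitivity theorem gives $c=c^*\in\mathfrak B$ that acts on the finitely many vectors in question like the projections onto the spans of the $a_i'\xi_0$ and of the $a_i'\xi_0'$: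
$$c\xi_0=0,\quad ca_i'\xi_0=a_i'\xi_0,\quad c\xi_0'=0,\quad ca_i'\xi_0'=a_i'\xi_0'.$$
Then $l_i=a_i'c\in L'$ and $m_i=a_i'-ca_i'\in L'$, and $l_i+m_i^*=a_i'c+a_i'-a_i'c=a_i'$. By (7),
$$\|(1-u_\lambda)a_i'(1-u_\lambda)\|\le\|l_i(1-u_\lambda)\|+\|m_i(1-u_\lambda)\|\to0.$$
Fix $w=1-u_\lambda\in\mathfrak A$ with $\frac{16}9\|wa_i'w\|<\delta$ for all $i$. Then $0\le w\le1$, and $w\xi_0=\xi_0$ since $u_\lambda\in N'$. Let $\phi:[0,1]\to[0,1]$ be continuous with $\phi=0$ on $[0,\frac34]$ and $\phi(1)=1$, and put $d=\phi(w)\in\mathfrak A$. Then $d\xi_0=\xi_0$.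

Let $\pi$ be an irreducible representation of $\mathfrak B$ on $H_\pi$, and let $\xi$ be a unit vector in $\overline{\pi(d)H_\pi}$. Then $\xi$ lies in the spectral subspace of $\pi(w)$ for $[\frac34,1]$, so $\xi=\pi(w)\eta$ with $\|\eta\|\le\frac43$, and
$$|\langle\pi(a_i')\xi,\xi\rangle|=|\langle\pi(wa_i'w)\eta,\eta\rangle|\le\tfrac{16}9\|wa_i'w\|<\delta.$$
By Step 1 $\omega_\xi\circ\pi|_{\mathfrak A}\in P$, and so it lies in $U\subseteq P_1$.

**Step 5: $N_h$ vanishes somewhere in $U$.** We use that $h$ changes sign under $\Phi$. Suppose $\langle\pi(h)\xi,\xi\rangle\ne0$ for all $\pi,\xi$ as in Step 4. For fixed $\pi$ the unit sphere of the complex Hilbert space $\overline{\pi(d)H_\pi}$ is connected, so $\langle\pi(h)\xi,\xi\rangle$ has constant sign on it. Hence $k=dhd$ satisfies $\pi(k)\ge0$ or $\pi(k)\le0$ for each $\pi$; also $k=k^*$ and $\Phi(k)=-k$. By Lemma 12(ii) $k=0$. Then $\langle h\xi_0,\xi_0\rangle=\langle k\xi_0,\xi_0\rangle=0$. But $\xi_0=d\xi_0$ is one of the vectors $\xi$, a contradiction. So some $\pi,\xi$ have $\langle\pi(h)\xi,\xi\rangle=0$, and $\varrho=\omega_\xi\circ\pi|_{\mathfrak A}\in U$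 has $N_h(\varrho)=0$.

**Step 6: conclusion.** Let $(h_n)$ be a dense sequence in $\{h\in\mathfrak B:h=h^*=-\Phi(h)\}$; this is where separability is indispensable to the argument. By Steps 3–5 each set $\{N_{h_n}<1/m\}$ is open and dense in the nonempty Baire space $P_1$, so there is $\varrho=\omega|_{\mathfrak A}\in P_1$, $\omega$ pure, in all of them. Then $\omega(h_n)=0$ for all $n$, hence $\omega(h)=0$ for all $h=h^*=-\Phi(h)$. Applied to $h=b-\Phi(b)$ with $b=b^*$ this gives $\omega=\omega\Phi$. But $\dim H_\omega\ge2$ by Step 2, contradicting Lemma 11. Hence $g=0$, and Theorem 2 is proved. $\blacksquare$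

So a counterexample to (b) must be non-separable.

## 9. Obstructions of type I$_\infty$, II$_1$ and III

We return to the algebra of Section 4. The space $\mathcal L=L^2(X,\mu;H)$ used in Section 6 can be replaced by others, and the type of the resulting von Neumann algebra varies.

**Theorem 3.** Let $A$ be the algebra of Theorem 1, as constructed in Section 4. For $\lambda\in[0,\frac12]$ let $N_\lambda$ be the factor generated by the GNS representation of $\mathcal U_0$ for the product state $\varphi_\lambda=\bigotimes_n\big(a\mapsto(1-\lambda)a_{11}+\lambda a_{22}\big)$. (By Powers and Araki–Woods it has type I$_\infty$ for $\lambda=0$, II$_1$ for $\lambda=\frac12$, and III$_{\lambda/(1-\lambda)}$ otherwise.) Then $A^{**}$ has a direct summand $M_\lambda=\{w\in W_\lambda:w=w^*=\sigma_\lambda(w)\}$, where $W_\lambda=L^\infty(X,\mu)\bar\otimes N_\lambda$ and $\sigma_\lambda$ is a conjugate-linear $*$-automorphism of order two extending entrywise conjugation. No nonzero direct summand of $M_\lambda$ is Jordan isomorphic to the self-adjoint part of a $C^*$-algebra.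

**Proof.** Let $H_\lambda$ be the GNS space of $\varphi_\lambda$, $\Omega$ its cyclic vector, and let $\mathcal U=\overline{\mathcal U_0}$, a UHF algebra.

**Step 1: a representation of $B$ on $L^2(X;H_\lambda)$.** We exchange $H$ for $H_\lambda$ pointwise. Finite sums of products of the generators of $B$ are bounded continuous functions $F:X\setminus(\text{finite set})\to\mathcal U$. Such an $F$ acts on $L^2(X;H)$ with norm equal to the essential supremum of $\|F(y)\|$, and this equals $\sup\|F(y)\|_{\mathcal U}$ because $F$ is continuous, points are null and nonempty open sets have positive measure. In particular the operator determines $F$ wherever it is defined. As $\mathcal U$ is simple, its representation $\pi_{\varphi_\lambda}$ is isometric. So $(\pi_\lambda(F)\xi)(y)=\pi_{\varphi_\lambda}(F(y))\xi(y)$ defines an operator on $L^2(X;H_\lambda)$ of the same norm, and $\pi_\lambda$ extends to a faithful representation of $B$. It generates $W_\lambda$: the image contains $C(X)$ and the constants $\pi_{\varphi_\lambda}(\mathcal U_0)$, which generate $W_\lambda$, and $\pi_\lambda(j_x)$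 is the strongly convergent sum over $n$ of $1_{\{y:\,n(x,y)=n\}}v^{(n)}$, so it lies in $W_\lambda$.

**Step 2: the summand.** We find $M_\lambda$ inside $A^{**}$. Since $\varphi_\lambda(\bar a)=\overline{\varphi_\lambda(a)}$ for entrywise conjugation on $\mathcal U_0$, the map $a\Omega\mapsto\bar a\Omega$ extends to an antiunitary conjugation of $H_\lambda$. Acting pointwise on $L^2(X;H_\lambda)$ it induces by conjugation a conjugate-linear $*$-automorphism $\sigma_\lambda$ of $W_\lambda$ of order two, and $\pi_\lambda\sigma=\sigma_\lambda\pi_\lambda$, as one sees on generators. If $w\in M_\lambda$, take a bounded net $b_\alpha\in B_{\rm sa}$ with $\pi_\lambda(b_\alpha)\to w$ weakly (Kaplansky). Then $\pi_\lambda(\frac12(b_\alpha+\sigma(b_\alpha)))\to w$, so $\pi_\lambda(A)$ is $w^*$-dense in the JBW-algebra $M_\lambda$. As in the first paragraph of the proof of Lemma 9, where the factor property was not needed for this, the normal extension of $\pi_\lambda|_A$ gives $M_\lambda\cong z_\lambda A^{**}$ with a central projection $z_\lambda$.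

**Step 3: the direct summands of $M_\lambda$.** They are cut out by measurable subsets of $X$. Indeed $M_\lambda$ contains $C(X,\mathbb R)$ and the real symmetric $a^{(n)}$, so it generates $W_\lambda$. A central projection of $M_\lambda$ commutes with $M_\lambda$ by (1), hence lies in the center $L^\infty(X,\mu)$ of $W_\lambda$, and so equals $\chi_E$ for a measurable $E\subseteq X$.

**Step 4: the third Pauli matrix again.** Suppose $\mu(E)>0$ and $\chi_EM_\lambda$ is Jordan isomorphic to $V_{\rm sa}$ with a $C^*$-algebra $V$. With $e=e_{11}^{(1)}$ and $t=(e_{12}+e_{21})^{(1)}$, apply Lemma 5 to $\chi_Ee,\chi_Et\in\chi_EM_\lambda$, whose identity is $\chi_E$. By (1) in $W_\lambda$ we get $c\in\chi_EM_\lambda$ with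
$$c^2=\chi_E,\qquad ce+ec=c,\qquad ct+tc=0,$$
and $c$ commutes with $\chi_Ea^{(n)}$ for $n\ge2$ and $a$ real symmetric. Hence $c$ commutes with $\chi_EN'_\lambda$, where $N'_\lambda=\mathcal U_{\ge2}''\subseteq N_\lambda$. Also $c$ commutes with $L^\infty(X)$, the center of $W_\lambda$.

We need $N_\lambda=M_2\otimes N'_\lambda$. Consider the normal map $x\mapsto\sum_ie_{i1}^{(1)}xe_{1i}^{(1)}$ on $N_\lambda$. It fixes every element of the relative commutant of $M_2^{(1)}=\{a^{(1)}:a\in M_2(\mathbb C)\}$ and takes values there. It maps $a^{(1)}b$ with $b\in\mathcal U_{\ge2}$ to $a_{11}b$, so it carries $\mathcal U_0$ onto $\mathcal U_{\ge2}$ and, by normality, $N_\lambda$ into $N'_\lambda$. So the relative commutant of $M_2^{(1)}$ in $N_\lambda$ is $N'_\lambda$, and $N_\lambda=M_2\otimes N'_\lambda$. The center of $N'_\lambda$ commutes with $M_2^{(1)}$ and $N'_\lambda$, so it is central in $N_\lambda$; thus $N'_\lambda$ is a factor.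

Now $c\in L^\infty(X)\bar\otimes M_2\bar\otimes N'_\lambda$ is a $2\times2$ matrix whose entries lie in $L^\infty(E)\bar\otimes N'_\lambda$ and commute with $L^\infty(E)$ and $N'_\lambda$. So they lie in the center $L^\infty(E)$ of $L^\infty(E)\bar\otimes N'_\lambda$, and $c\in M_2(L^\infty(E))$. By (3), $c=g(e_{12}-e_{21})$ with $\bar g=-g$, while $\sigma_\lambda(c)=c$ says that $g$ is real. So $c=0$, contradicting $c^2=\chi_E\ne0$. $\blacksquare$
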